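# Peaks near an isolated singularity of $-\Delta u=u^\lambda$ in the supercritical range

## 1. The equation $-\Delta u=u^7$ in three dimensions: powers and radial solutions

Work in $\mathbb R^3$, write $r=|x|$, and look for positive solutions of
$$-\Delta u=u^7\quad\text{in } 0<|x|<1 .$$
Try $u=cr^{-b}$. For a radial function $\Delta u=r^{-2}(r^2u')'$, so $-\Delta r^{-b}=b(1-b)r^{-b-2}$. The powers match if $b+2=7b$, that is $b=\frac13$, and then $c\cdot\frac29=c^7$. Hence
$$u(x)=\left(\tfrac29\right)^{1/6}|x|^{-1/3}$$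
is a solution, singular at the origin.

Can a radial solution be larger than a multiple of $r^{-1/3}$ near $0$? Let $u(r)>0$ be any radial solution on $0<r<1$. The equation reads $(r^2u')'=-r^2u^7<0$, so $r^2u'$ is strictly decreasing. If $r_1^2u'(r_1)=c>0$ for some $r_1$, then $r^2u'\ge c$ for $r<r_1$, so $u(r)\le u(r_1)-c\left(\frac1r-\frac1{r_1}\right)\to-\infty$ as $r\to0$, which contradicts $u>0$. So $u'\le0$ everywhere. For $0<\epsilon<r$, since $u$ is nonincreasing,
$$-r^2u'(r)=-\epsilon^2u'(\epsilon)+\int_\epsilon^rs^2u(s)^7\,ds\ \ge\ u(r)^7\,\frac{r^3-\epsilon^3}{3}.$$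
Let $\epsilon\to0$: $-u'\ge\frac r3u^7$, so $(u^{-6})'=-6u^{-7}u'\ge2r$. Integrating from $\epsilon$ to $r$ and letting $\epsilon\to0$ gives $u(r)^{-6}\ge r^2$, that is
$$u(r)\le r^{-1/3}.$$
Every radial solution obeys the same bound, with a constant that does not depend on the solution. The same computation with $\lambda>1$ in place of $7$ gives $u(r)\le\left(\frac6{\lambda-1}\right)^{1/(\lambda-1)}r^{-2/(\lambda-1)}$.

A solution need not be radial. What could a nonradial solution do that a radial one cannot?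

## 2. Peaks off the origin, the conjecture, and three theorems

A nonradial function can have tall thin peaks at points $x_j\to0$. Let $B^n=\{x\in\mathbb R^n:|x|<1\}$.

**Definition.** A problem has $C^2$ positive solutions which are *arbitrarily large near the origin* if for each continuous $\varphi:(0,1)\to(0,\infty)$ there is a $C^2$ positive solution $u$ of the problem with $u(x)\ne\mathcal O(\varphi(|x|))$ as $|x|\to0^+$.

**Example.** The problem $-\Delta u\ge0$ in $B^3\setminus\{0\}$ has this property. A direct computation gives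
$$-\Delta(|x|^2+\epsilon^2)^{-1/2}=3\epsilon^2(|x|^2+\epsilon^2)^{-5/2}>0 .$$
Given $\varphi$, let $x_j=(2^{-j},0,0)$, $m_j=2^{-j}$, choose $\epsilon_j>0$ with $m_j/\epsilon_j\ge j\,\varphi(|x_j|)$, and put $u(x)=\sum_{j\ge1}m_j(|x-x_j|^2+\epsilon_j^2)^{-1/2}$. On a compact set avoiding $0$, all but finitely many terms and their derivatives up to order two are at most $Cm_j$, with $C$ depending on the set. So the series may be differentiated twice term by term, $u$ is $C^2$, positive and superharmonic, and $u(x_j)\ge j\varphi(|x_j|)$. Each peak is as tall as we like and has tiny mass.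

Can the equation $-\Delta u=u^\lambda$ support such peaks? The following conjecture, from the talk "Isolated Singularities of Nonlinear Elliptic Inequalities" (http://www.math.tamu.edu:80/~stalia/talk01.pdf), says that it can.

**Conjecture.** The problem
$$-\Delta u=u^\lambda\quad\text{in }B^n-\{0\},\quad\text{where }n\ge3\text{ and }\lambda>\frac{n+2}{n-2},$$
has $C^2$ positive solutions which are arbitrarily large near the origin.

We shall show that the conjecture is false: it fails for $n=3$ and every $\lambda>5$. Throughout, a *solution in $\Omega$* is a positive $C^2$ function with $-\Delta u=u^\lambda$ in the open set $\Omega\subset\mathbb R^n$. By Schauder theory it is $C^\infty$, because $s\mapsto s^\lambda$ is smooth on $(0,\infty)$. Put $a=\frac2{\lambda-1}$.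

**Theorem A.** Let $n=3$, $\lambda>5$, and let $u$ be a solution in $B^3\setminus\{0\}$. Then $u(x)=O(|x|^{-2/(\lambda-1)})$ as $|x|\to0$. Moreover $\int_{|x|<R}u^{\lambda+1}dx\le C_\lambda R^{1-4/(\lambda-1)}$ for $0<R\le\frac1{16}$, with $C_\lambda$ depending only on $\lambda$.

The conjecture claims its property for all $n\ge3$ and all $\lambda>\frac{n+2}{n-2}$. With $n=3$, any $\lambda>5$ and $\varphi(r)=r^{-2/(\lambda-1)}$, Theorem A says that no solution satisfies $u\ne O(\varphi(|x|))$, so Theorem A disproves it. Two further results are not needed for the disproof.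

**Theorem B.** Under the hypotheses of Theorem A, either $u$ extends to a $C^2$ positive solution in $B^3$, or $|x|^{2/(\lambda-1)}u(x)\to\mu^{1/(\lambda-1)}$ as $x\to0$, with $\mu=a(1-a)$. Both cases occur.

**Theorem C.** Let $n\ge3$, $\frac{n+2}{n-2}<\lambda<\frac{n+1}{n-3}$ (no upper bound if $n=3$), and let $u$ be a solution in $B^n\setminus\{0\}$. Then either $u=O(|x|^{-a})$, or $\sup_{R<|x|<2R}|x|^au(x)\to\infty$ as $R\to0^+$.

For $n\ge4$ these notes do not decide for which $\lambda$ arbitrarily large solutions exist.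

## 3. Exponents, scaling, and the textbook facts in use

Assume $n\ge3$ and $\lambda>\frac{n+2}{n-2}$. Then $\lambda-1>\frac4{n-2}$ and $\lambda+1>\frac{2n}{n-2}$, so the following constants have the stated ranges:
$$a=\tfrac2{\lambda-1}\in\left(0,\tfrac{n-2}2\right),\qquad \kappa=n-2-2a>0,\qquad \mu=a(n-2-a)>0,$$
$$\beta=\tfrac12-\tfrac1{\lambda+1}>0,\qquad c_0=\tfrac{n-2}2-\tfrac n{\lambda+1}>0 .$$
Since $a(\lambda-1)=2$, we have $a\lambda=a+2$ and $a(\lambda+1)=2a+2$. For $n=3$, $\lambda=7$: $a=\frac13$, $\kappa=\frac13$, $\mu=\frac29$.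

If $u$ is a solution, so is $u_\rho(z)=\rho^au(y+\rho z)$, because $-\Delta u_\rho=\rho^{a+2}u^\lambda=\rho^{a\lambda}u^\lambda=u_\rho^\lambda$. A change of variables gives
$$\int_{B_\rho(y)}u^\lambda=\rho^{\,n-2-a}\int_{B_1}u_\rho^\lambda,\qquad\int_{B_\rho(y)}u^{\lambda+1}=\rho^{\,\kappa}\int_{B_1}u_\rho^{\lambda+1}. \tag{1}$$

The letter $C$ denotes constants depending only on $n,\lambda$; it may change from line to line. Three facts will be used repeatedly.

**Fact 1 (interior gradient estimate).** If $W\in C^2(B_1)$ and $|W|,|\Delta W|\le A$ in $B_1$, then $|\nabla W|\le C_nA$ in $B_{1/2}$.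

**Fact 2 (absorption).** If $0\le X<\infty$, $A,B\ge0$, $0<\vartheta<1$ and $X\le A+BX^\vartheta$, then $X\le2A+(2B)^{1/(1-\vartheta)}$. Indeed, if $X>2A$ then $BX^\vartheta\ge X-A>X/2$, so $X<(2B)^{1/(1-\vartheta)}$.

**Fact 3 (compactness).** A bounded sequence in $H^1(I\times S^{n-1})$, with $I$ a bounded interval, has a subsequence converging in $L^2$ (Rellich). A sequence of measures of bounded mass has a weak-* convergent subsequence. If $\nu_j\rightharpoonup\nu$ weak-* and $Q$ is compact, then $\limsup_j\nu_j(Q)\le\nu(Q)$.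

## 4. Local integral estimates and the Pohozaev identity

We first collect what integration by parts gives, with no pointwise information on $u$.

**Lemma 1.** Let $u$ be a solution in $\Omega$.

(i) If $B_{2\rho}(y)\subset\Omega$, then $\int_{B_\rho(y)}u^\lambda\le C\rho^{n-2-a}$.

(ii) With $u_k=\min(u,k)$, $k>0$, and $\psi\in C_c^\infty(\Omega)$: $\ \int\psi^2|\nabla u_k|^2\le k\left(\int\psi^2u^\lambda+\int u|\Delta\psi^2|\right)$.

(iii) For $\psi\in C_c^\infty(\Omega)$: $\ \int\psi^2|\nabla u|^2=\int\psi^2u^{\lambda+1}+\frac12\int u^2\Delta\psi^2$.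

*Proof.* (i) By (1) we may take $\rho=1$, $y=0$. Let $0\le\psi\le1$ be a cutoff with compact support in $B_2$ and $\psi=1$ on $B_1$, and let $m=\frac{2\lambda}{\lambda-1}>2$. Then $m-2=\frac2{\lambda-1}=\frac m\lambda$. The function $\psi^m$ is $C^2$ and $|\Delta\psi^m|=|m\psi^{m-1}\Delta\psi+m(m-1)\psi^{m-2}|\nabla\psi|^2|\le C\psi^{m-2}$. So, using Hölder on $B_2$,
$$\int u^\lambda\psi^m=-\int u\,\Delta\psi^m\le C\int u\,\psi^{m/\lambda}\le C\left(\int u^\lambda\psi^m\right)^{1/\lambda}.$$
The left side is finite, so it is at most a constant $C$.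

(ii) Test the equation with the compactly supported Lipschitz function $\psi^2u_k$. Almost everywhere $\nabla u\cdot\nabla u_k=|\nabla u_k|^2$. Let $\Psi_k(\tau)=\int_0^\tau\min(s,k)\,ds$. This is $C^1$, $0\le\Psi_k(u)\le ku$, and $u_k\nabla u=\nabla\Psi_k(u)$. Hence
$$\int\psi^2|\nabla u_k|^2=\int\psi^2u^\lambda u_k-\int\nabla\Psi_k(u)\cdot\nabla\psi^2=\int\psi^2u^\lambda u_k+\int\Psi_k(u)\,\Delta\psi^2,$$
and $u_k\le k$, $\Psi_k(u)\le ku$ give the claim.

(iii) Test with $\psi^2u$: $\int\psi^2|\nabla u|^2=\int\psi^2u^{\lambda+1}-\int u\nabla u\cdot\nabla\psi^2$, and $u\nabla u=\frac12\nabla u^2$. $\square$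

The point of (ii) is that the truncated function has gradient controlled by $\int u^\lambda$ alone, which (i) controls universally. Part (iii) needs $\int u^{\lambda+1}$, for which we have no bound yet.

**Lemma 2 (Pohozaev).** If $u$ is a solution near $\overline{B_r}$, with outer normal derivative $u_\nu$ on $\partial B_r$, then
$$c_0\int_{B_r}u^{\lambda+1}=\int_{\partial B_r}\Big[\tfrac r2|\nabla u|^2-ru_\nu^2-\tfrac r{\lambda+1}u^{\lambda+1}-\tfrac{n-2}2uu_\nu\Big].\tag{2}$$
In particular $\int_{B_r}u^{\lambda+1}\le C\int_{\partial B_r}(|\nabla u|^2+u^2)$ if $r\le1$.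

*Proof.* Multiply the equation by $x\cdot\nabla u$, which equals $ru_\nu$ on $\partial B_r$. On the right,
$$\int_{B_r}u^\lambda\,x\cdot\nabla u=\tfrac1{\lambda+1}\int_{B_r}x\cdot\nabla u^{\lambda+1}=\tfrac r{\lambda+1}\int_{\partial B_r}u^{\lambda+1}-\tfrac n{\lambda+1}\int_{B_r}u^{\lambda+1}.$$
On the left, $\nabla u\cdot\nabla(x\cdot\nabla u)=|\nabla u|^2+\frac12x\cdot\nabla|\nabla u|^2$, so
$$-\int_{B_r}\Delta u\,(x\cdot\nabla u)=-r\int_{\partial B_r}u_\nu^2+\tfrac r2\int_{\partial B_r}|\nabla u|^2-\tfrac{n-2}2\int_{B_r}|\nabla u|^2 .$$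
Equate the two and insert $\int_{B_r}|\nabla u|^2=\int_{B_r}u^{\lambda+1}+\int_{\partial B_r}uu_\nu$. This is (2). For the last claim drop the two nonpositive boundary terms and use $|uu_\nu|\le\frac12(u^2+|\nabla u|^2)$. $\square$

Since $c_0>0$ in the supercritical range, the identity bounds the energy inside a ball by data on its boundary sphere. The catch is that we must find a sphere on which $\int(|\nabla u|^2+u^2)$ is controlled.

## 5. An entire solution, and where rescaling at a peak stops

The first thing to try is a blow-up. Suppose $|x_j|^au(x_j)\to\infty$ with $x_j\to0$. Rescale near a well chosen peak so that its height becomes $1$. In the limit one finds, at best, a bounded positive solution on all of $\mathbb R^n$, and one hopes that no such solution exists. This is where the attempt stops, because one does exist.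

**Example.** *There is a radial solution $U$ on all of $\mathbb R^n$ with $U(0)=1$ and $0<U\le1$.* For small $r$ it is the fixed point of
$$U(r)=1-\int_0^rs^{1-n}\int_0^s\tau^{n-1}U(\tau)^\lambda\,d\tau\,ds,$$
whose right side is a contraction of $C([0,r_1];[\frac12,1])$ when $r_1$ is small; near $r=0$ we have $U'/r\to-\frac1n$ and $U''\to-\frac1n$, so $U$ is $C^2$ as a function on the ball. As long as $U>0$ it is decreasing and $|U'|\le r/n$. So $U$ can be continued unless it reaches $0$ at some finite $R$. In that case $U\in C^2(\overline{B_R})$, the computation of Lemma 2 holds on $B_R$, and since $U=0$ and $|\nabla U|^2=U_\nu^2$ on $\partial B_R$, (2) gives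
$$c_0\int_{B_R}U^{\lambda+1}=-\tfrac R2\int_{\partial B_R}U_\nu^2\le0,$$
which is absurd because $c_0>0$.

By scaling, $U_M(x)=MU(M^{1/a}x)$ is a solution on $\mathbb R^n$ with $U_M(0)=M$. So no bound for $u(0)$ can follow from the mere fact that $u$ is a solution in $B_4$, although Lemma 1(i) gives a universal bound for $\int_{B_1}u^\lambda$. Moreover, with $\tau=M^{-1/a}$, the core $B_\tau$ of the peak carries the energy $\int_{B_\tau}U_M^{\lambda+1}=\tau^\kappa\int_{B_1}U^{\lambda+1}$, which tends to $0$ as $M\to\infty$: the core of a tall peak is cheap. Something must relate the core of a peak to larger scales. That is the job of a monotone quantity.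

## 6. Logarithmic polar coordinates and the monotone function $e$

Let $u$ be a solution in $B_R(y)\setminus\{y\}$ and put
$$v(t,\theta)=e^{at}u(y+e^t\theta),\qquad t<\ln R,\ \theta\in S^{n-1}.$$
Rescaling $u$ about $y$ becomes translation of $v$ in $t$, and the bound $u=O(|x-y|^{-a})$ becomes boundedness of $v$. With $r=e^t$ and $u=r^{-a}v$,
$$u_r=r^{-a-1}(v_t-av),\qquad u_{rr}=r^{-a-2}\left(v_{tt}-(2a+1)v_t+a(a+1)v\right),$$
so $\Delta u=u_{rr}+\frac{n-1}ru_r+r^{-2}\Delta_\theta u=r^{-a-2}(v_{tt}+\kappa v_t-\mu v+\Delta_\theta v)$, while $u^\lambda=r^{-a\lambda}v^\lambda=r^{-a-2}v^\lambda$. Hence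
$$v_{tt}+\kappa v_t+\Delta_\theta v-\mu v+v^\lambda=0 .\tag{3}$$
Define functions of $t$ by integrals over $S^{n-1}$:
$$h=\int v^{\lambda+1},\quad g=\int v^2,\quad q=\int v_t^2,\quad e=\int\Big[\tfrac12|\nabla_\theta v|^2+\tfrac\mu2v^2-\tfrac12v_t^2-\tfrac{v^{\lambda+1}}{\lambda+1}\Big]d\theta .$$

**Example.** The constant solution $v\equiv\mu^{1/(\lambda-1)}$ of (3), that is $u=\mu^{1/(\lambda-1)}|x-y|^{-a}$, has $v^{\lambda+1}=\mu v^2$, so $e\equiv\beta|S^{n-1}|\mu^{(\lambda+1)/(\lambda-1)}>0$. If instead $u$ is smooth at $y$, then $v$, $v_t$ and $\nabla_\theta v$ are all $O(e^{at})$ as $t\to-\infty$, so $e(t)\to0$.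

*Monotonicity.* Multiply (3) by $v_t$ and integrate over $S^{n-1}$. The terms other than $\kappa v_t^2$ combine to $-e'$, so
$$e'(t)=\kappa\,q(t)\ge0 .\tag{4}$$

*Two integral identities.* Let $\varphi\in C_c^2$ be a function of $t$. Multiply (3) by $\varphi v$ and integrate. Since $\int_{S^{n-1}}vv_{tt}=\frac12g''-q$ and $\int_{S^{n-1}}vv_t=\frac12g'$,
$$\int\varphi\int_{S^{n-1}}(|\nabla_\theta v|^2+\mu v^2)=\int\varphi h-\int\varphi q+\tfrac12\int(\varphi''-\kappa\varphi')g .\tag{5}$$
Insert this in $\int\varphi e$: one gets $\int\varphi e=\beta\int\varphi h-\int\varphi q+\frac14\int(\varphi''-\kappa\varphi')g$, and integrating by parts once in the last term,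
$$\beta\int\varphi h=\int\varphi e+\int\varphi q-\tfrac14\int(\varphi''-\kappa\varphi')g=\int\varphi e+\int\varphi q+\tfrac12\iint(\varphi'-\kappa\varphi)vv_t .\tag{6}$$
Finally
$$u^{\lambda+1}dx=e^{\kappa t}v^{\lambda+1}\,d\theta\,dt,\qquad g\le Ch^{2/(\lambda+1)}\ \text{(Hölder)}.\tag{7}$$

By (4), $e$ decreases as $t\to-\infty$. So near the center $e$ is automatically bounded above. A lower bound is free when $u$ is smooth at the center, since $e\to0$ there. When the center is a singularity, nothing in (4) prevents $e\to-\infty$, because $-v^{\lambda+1}/(\lambda+1)$ enters with the bad sign. We use the first situation in Section 7. In Section 8 we see what a lower bound would buy in the second. In Section 9 we obtain that lower bound for $n=3$.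

A two-sided bound on $e$ controls the energy on every unit window of $t$. We record this now.

**Lemma 4.** Let $t_0<\ln R$, and suppose $|e|\le E$ on $(-\infty,t_0]$ and $\int_{-\infty}^{t_0}q\,dt\le E$. Then, with $C_E$ depending only on $E,n,\lambda$,
$$\int_{T-1}^Th\,dt\le C_E\ \ (T\le t_0-1),\qquad\int_{T-1}^T\Big(g+\int_{S^{n-1}}|\nabla_\theta v|^2\Big)dt\le C_E\ \ (T\le t_0-2).$$

*Proof.* Let $\eta$ be a translate of a fixed smooth cutoff, $0\le\eta\le1$, $\eta=1$ on $[T-1,T]$, $\mathrm{supp}\,\eta\subset[T-2,T+1]$, and let $\varphi=\eta^m$ with $m=\frac{2(\lambda+1)}{\lambda-1}>2$. Then $\varphi\in C^2$, and since $1-\frac2m=\frac2{\lambda+1}$,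
$$|\varphi'|+|\varphi''|\le C\eta^{m-2}=C\varphi^{1-2/m}=C\varphi^{2/(\lambda+1)}.$$
The first form of (6), then (7), then Hölder on an interval of length $3$ give, for $T\le t_0-1$,
$$\beta\int\varphi h\le4E+C\int\varphi^{2/(\lambda+1)}g\le4E+C\int(\varphi h)^{2/(\lambda+1)}\le4E+C\left(\int\varphi h\right)^{2/(\lambda+1)}.$$
As $\frac2{\lambda+1}<1$, Fact 2 bounds $\int\varphi h\ge\int_{T-1}^Th$. By (7) and Hölder, $\int_{T-1}^Tg\le C_E$ for $T\le t_0-1$. If $T\le t_0-2$, then $[T-2,T+1]$ is a union of three windows for which these bounds hold, and (5) with the same $\varphi$ bounds $\int_{T-1}^T\int|\nabla_\theta v|^2$. $\square$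

## 7. Small energy bounds the solution at the center

The example $U_M$ shows that a solution in $B_1$ may be as large as we please at $0$. The next lemma says that this cannot happen if $\int_{B_1}u^{\lambda+1}$ is small. The core of a tall peak is cheap, but monotonicity carries smallness from scale $1$ down to the scale of the core in scale-invariant form, and there it contradicts the shape of the peak.

**Lemma 3.** There are $\delta_0\in(0,1]$ and $K_0$, depending only on $n,\lambda$, such that if $u$ is a solution in $B_1$ with $\int_{B_1}u^{\lambda+1}\le\delta_0$, then $u(0)\le K_0$.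

*Scaled form.* By (1), if $u$ is a solution in $B_\sigma(y)$ and $\int_{B_\sigma(y)}u^{\lambda+1}\le\delta_0\sigma^\kappa$, then $u(y)\le K_0\sigma^{-a}$.

*Proof.* Let $\delta=\int_{B_1}u^{\lambda+1}\le1$.

**Step 1: smallness passes to all smaller scales.** We claim
$$\rho^{-\kappa}\int_{B_\rho(z)}u^{\lambda+1}\le C\delta^{1/(\lambda+1)}\qquad\text{for }z\in B_{1/2},\ \rho\le\tfrac18 .\tag{8}$$
Lemma 1(iii), with a cutoff equal to $1$ on $B_{3/4}$, and Hölder give $\int_{B_{3/4}}(|\nabla u|^2+u^2)\le\delta+C\delta^{2/(\lambda+1)}\le C\delta^{2/(\lambda+1)}$. Take $v$, $e$ and the rest about $z$, and note $B_{1/4}(z)\subset B_{3/4}$. Since $e\le\int_{S^{n-1}}(\frac12|\nabla_\theta v|^2+\frac\mu2v^2)$, and for radii $r\in(\frac18,\frac14)$ the integrand is at most $C(|\nabla u|^2+u^2)$, averaging over these radii gives one of them with $e(\ln r)\le e_0:=C\delta^{2/(\lambda+1)}$. As $u$ is smooth at $z$, $e(t)\to0$ as $t\to-\infty$. So (4) yields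
$$0\le e\le e_0\ \text{ on }(-\infty,\ln\tfrac18],\qquad\int_{-\infty}^{\ln(1/8)}q\,dt\le\frac{e_0}\kappa .$$

Let $H(T)=\int_{T-1}^Th$. For $T\le\ln\frac18-1$ apply the second form of (6) with $0\le\varphi\le1$, $\varphi=1$ on $[T-1,T]$, $\mathrm{supp}\,\varphi\subset[T-2,T+1]$. By Cauchy–Schwarz, (7) and Hölder,
$$\iint|\varphi'-\kappa\varphi|\,|vv_t|\le C\left(\int_{T-2}^{T+1}q\right)^{1/2}\left(\int_{T-2}^{T+1}g\right)^{1/2}\le Ce_0^{1/2}\left(\int_{T-2}^{T+1}h\right)^{1/(\lambda+1)},$$
hence
$$H(T)\le Ce_0+Ce_0^{1/2}\left(H(T-1)+H(T)+H(T+1)\right)^{1/(\lambda+1)} .$$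
For $T\in[\ln\frac18-1,\ln\frac18]$ the weight $e^{\kappa t}$ in (7) is bounded below on $[T-1,T]$, so $H(T)\le C\delta$. Let $H^*=\sup_{T\le\ln(1/8)}H(T)$; it is finite because $v=O(e^{at})$. In both ranges of $T$ we have found
$$H^*\le C\delta+Ce_0+Ce_0^{1/2}(3H^*)^{1/(\lambda+1)} .$$
As $\delta,e_0\le C$, Fact 2 gives first $H^*\le C$. Putting this in the right side gives $H^*\le C(\delta+e_0+e_0^{1/2})\le C\delta^{1/(\lambda+1)}$. Finally, by (7), for $\rho\le\frac18$,
$$\int_{B_\rho(z)}u^{\lambda+1}=\int_{-\infty}^{\ln\rho}e^{\kappa t}h\,dt\le\sum_{k\ge0}\rho^\kappa e^{-\kappa k}H(\ln\rho-k)\le C\rho^\kappa H^*,$$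
which is (8).

**Step 2: a peak would violate (8) at its own scale.** To choose a peak that dominates its neighborhood, let $m=\max_{|x|\le1/2}(\frac12-|x|)^au(x)$, attained at $x_0$; as $m>0$, $|x_0|<\frac12$. Put $s=\frac12(\frac12-|x_0|)\le\frac14$ and $\tau=u(x_0)^{-1/a}$. Then $m=(2s)^a\tau^{-a}$, so $2s=m^{1/a}\tau$. On $B_s(x_0)$ we have $\frac12-|x|\ge s$, so $u\le ms^{-a}=2^au(x_0)$.

Suppose $m\ge2^a$. Then $\tau\le s\le\frac14$, and $U(z)=\tau^au(x_0+\tau z)$ satisfies $U(0)=1$, $0<U\le2^a$ and $0\le-\Delta U=U^\lambda\le2^{a\lambda}$ in $B_1$. By Fact 1, $|\nabla U|\le C$ in $B_{1/2}$. So $U\ge\frac12$ on a ball about $0$ whose radius depends only on $n,\lambda$, and $\int_{B_{1/2}}U^{\lambda+1}\ge c_1>0$ with $c_1=c_1(n,\lambda)$. But (8) with $z=x_0$, $\rho=\tau/2\le\frac18$ gives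
$$\int_{B_{1/2}}U^{\lambda+1}=\tau^{-\kappa}\int_{B_{\tau/2}(x_0)}u^{\lambda+1}\le C\delta^{1/(\lambda+1)} .$$
If $\delta\le\delta_0$ with $\delta_0$ small, depending only on $n,\lambda$, this is a contradiction. So $m<2^a$ and $u(0)\le2^am<4^a=:K_0$. $\square$

## 8. When $\kappa<1$, a lower bound on $e$ gives $u=O(|x|^{-a})$

The condition $\kappa<1$ reads $n-3<\frac4{\lambda-1}$. It always holds if $n=3$, and for $n\ge4$ it means $\lambda<\frac{n+1}{n-3}$. The mechanism is this. A lower bound on $e$ makes $\int q$ finite, so after rescaling, $v$ becomes independent of $t$ in the limit, and so does its energy measure. The limit energy is spread evenly along rays, so it puts at most a multiple of $\sigma$ in a ball of radius $\sigma$ centered on the unit sphere. By Lemma 3 a blow-up point needs at least $\delta_0\sigma^\kappa$ there.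

**Proposition 5.** Let $\kappa<1$. Let $u$ be a solution in $B^n\setminus\{0\}$, and let $e$ be taken about $y=0$. If $e$ is bounded below as $t\to-\infty$, then $u=O(|x|^{-a})$.

*Proof.*

**Step 1: uniform bounds and a limit.** Fix $t_0<0$. By (4), $e$ is bounded on $(-\infty,t_0]$ and $\int_{-\infty}^{t_0}q\,dt<\infty$, so Lemma 4 applies with some $E$ depending on $u$. Suppose the claim is false: there are $x_j\to0$ with $|x_j|^au(x_j)\to\infty$. Put
$$R_j=|x_j|,\quad u_j(y)=R_j^au(R_jy),\quad\omega_j=x_j/R_j,\quad w_j(t,\theta)=v(t+\ln R_j,\theta)=e^{at}u_j(e^t\theta),\quad I=(-1,1).$$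
Then $u_j(\omega_j)\to\infty$. By Lemma 4, $w_j$ is bounded in $H^1(I\times S^{n-1})$ and in $L^{\lambda+1}(I\times S^{n-1})$ for large $j$. Moreover $\partial_tw_j\to0$ in $L^2(I\times S^{n-1})$, since $\int_{I}\int(\partial_tw_j)^2$ is the integral of $q$ over $(\ln R_j-1,\ln R_j+1)$, and $\int q<\infty$. By Fact 3, along a subsequence $\omega_j\to\omega$; $w_j\to w$ in $L^2$ with $\partial_tw=0$; and $w_j^{\lambda+1}dt\,d\theta\rightharpoonup\nu$ weak-* as measures on $I\times S^{n-1}$, with $\nu$ finite.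

**Step 2: $\nu$ is invariant in $t$.** The passage to the limit is not trivial, because $w_j^{\lambda+1}$ and $|\nabla_\theta w_j|^2$ may both lose compactness. We eliminate one against the other using two identities. Let $\zeta\in C_c^\infty(I\times S^{n-1})$; integrals are over $I\times S^{n-1}$. Multiply (3) for $w_j$ by $\zeta\partial_tw_j$ and integrate by parts:
$$-\int\zeta_t\Big[\tfrac12(\partial_tw_j)^2-\tfrac12|\nabla_\theta w_j|^2-\tfrac\mu2w_j^2+\tfrac{w_j^{\lambda+1}}{\lambda+1}\Big]+\kappa\int\zeta(\partial_tw_j)^2-\int\partial_tw_j\,\nabla_\theta\zeta\cdot\nabla_\theta w_j=0 .$$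
Here $\int\zeta\partial_tw_j\Delta_\theta w_j=-\int\partial_tw_j\nabla_\theta\zeta\cdot\nabla_\theta w_j+\frac12\int\zeta_t|\nabla_\theta w_j|^2$ was used. All terms containing $\partial_tw_j$ tend to $0$, because $\partial_tw_j\to0$ in $L^2$ and $\nabla_\theta w_j$ is bounded in $L^2$. So
$$\int\zeta_t\Big[\tfrac12|\nabla_\theta w_j|^2+\tfrac\mu2w_j^2-\tfrac{w_j^{\lambda+1}}{\lambda+1}\Big]\to0 .\tag{9}$$
Next multiply (3) by $\chi w_j$ with $\chi=\zeta_t$. Here $\int\chi w_j\partial_{tt}w_j=-\int\chi_tw_j\partial_tw_j-\int\chi(\partial_tw_j)^2\to0$ and $\kappa\int\chi w_j\partial_tw_j\to0$, while $\int\chi w_j\Delta_\theta w_j=-\int\chi|\nabla_\theta w_j|^2+\frac12\int w_j^2\Delta_\theta\chi$. So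
$$\int\zeta_tw_j^{\lambda+1}=\int\zeta_t(|\nabla_\theta w_j|^2+\mu w_j^2)-\tfrac12\int w_j^2\,\partial_t\Delta_\theta\zeta+o(1).\tag{10}$$
Since $w_j\to w$ in $L^2$, $\int w_j^2\partial_t\Delta_\theta\zeta\to\int w^2\partial_t\Delta_\theta\zeta=0$, the last equality because $w$ does not depend on $t$ and $\zeta$ has compact support in $t$. Half of (10) minus (9) now gives $\beta\int\zeta_tw_j^{\lambda+1}\to0$, that is
$$\int\zeta_t\,d\nu=0\qquad\text{for all }\zeta\in C_c^\infty(I\times S^{n-1}).$$
For $\zeta=\alpha(t)b(\theta)$ this says that the distribution $\alpha\mapsto\int\alpha b\,d\nu$ on $I$ has zero derivative. Hence $\int\alpha b\,d\nu=c(b)\int_I\alpha\,dt$ for a number $c(b)$. The functional $c$ is linear and nonnegative on nonnegative $b$, so $|c(b)|\le c(1)\max|b|$. It extends to $C(S^{n-1})$ and is given by a finite measure $\nu_0$ on $S^{n-1}$. Linear combinations of products $\alpha b$ are dense in $C_c(I\times S^{n-1})$, so $\nu=dt\otimes\nu_0$.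

**Step 3: a line is too thin for a peak.** Let $0<\sigma\le\frac14$. If $\int_{B_\sigma(\omega_j)}u_j^{\lambda+1}\le\delta_0\sigma^\kappa$, the scaled Lemma 3 would give $u_j(\omega_j)\le K_0\sigma^{-a}$. As $u_j(\omega_j)\to\infty$, for all $j\ge j(\sigma)$ this integral exceeds $\delta_0\sigma^\kappa$. If $|y-\omega_j|<\sigma$, then $|\ln|y||\le\frac\sigma{1-\sigma}\le2\sigma$, and the angle between $y$ and $\omega_j$ is at most $\arcsin\sigma\le2\sigma$. So for $j$ large, $B_\sigma(\omega_j)$ lies, in $(t,\theta)$-coordinates, in the compact set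
$$Q_\sigma=\{|t|\le2\sigma\}\times\{\mathrm{dist}(\theta,\omega)\le3\sigma\}\subset I\times S^{n-1},$$
where $e^{\kappa t}\le e^{1/2}\le3$. By (7), Fact 3 and $\nu=dt\otimes\nu_0$,
$$\delta_0\sigma^\kappa\le3\limsup_{j\to\infty}\int_{Q_\sigma}w_j^{\lambda+1}\le3\,\nu(Q_\sigma)\le12\,\sigma\,\nu_0(S^{n-1})\qquad\text{for all }\sigma\in(0,\tfrac14].$$
Since $\kappa<1$, this is false for small $\sigma$. $\square$

## 9. Dimension three: spheres that miss the peaks

What remains is a lower bound for $e$ at radii tending to $0$. It suffices to find, in each annulus $R<|x|<2R$, one sphere on which the rescaled solution and its gradient are controlled. Lemma 1(ii) controls the gradient only where $u$ is below the truncation level $k$. Averaging over radii gives spheres where $\int u^\lambda$ and $\int|\nabla u_k|^2$ are bounded, but on each of them $u$ may still exceed $k$ on a small set, and there nothing is known about $\nabla u$. So we need spheres that avoid the set $\{u>k\}$ completely. We get them by counting.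 If each point of $\{u>k\}$ forces a fixed amount of $\int u^\lambda$ in a small ball around it, then few such balls cover $\{u>k\}$, and the set of their radii is short.

From now on $n=3$, $\lambda>5$, so $0<a<\frac12$, $n-2-a=1-a$ and $\kappa=1-2a<1$. The next lemma replaces $\int u^{\lambda+1}$ in Lemma 3 by $\int u^\lambda$, which is what Lemma 1(i) controls.

**Lemma 6.** Let $n=3$, $\lambda>5$. There are $\varepsilon_0\in(0,1]$ and $K$, depending only on $\lambda$, such that if $u$ is a solution in $\Omega$, $\overline{B_\rho(x)}\subset\Omega$ and $\int_{B_\rho(x)}u^\lambda\le\varepsilon_0\rho^{1-a}$, then $u(x)\le K\rho^{-a}$.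

*Proof.* Put $K=2^aK_0$, with $K_0$ from Lemma 3. The number $\varepsilon_0\in(0,1]$ is fixed in Step 3.

**Step 1: set up an induction on scales.** Fix a ball $B=B_{\rho_0}(x_0)$ with $\overline B\subset\Omega$, and let $M=\max_{\overline B}u<\infty$. Let $S(\sigma)$ be the statement that for every ball $B_\rho(x)\subset B$ with $\rho\le\sigma$,
$$\int_{B_\rho(x)}u^\lambda\le\varepsilon_0\rho^{1-a}\ \Longrightarrow\ u(x)\le K\rho^{-a}.\tag{11}$$
If $K\sigma^{-a}\ge M$, then $S(\sigma)$ is trivial, since $u(x)\le M\le K\sigma^{-a}\le K\rho^{-a}$. So it suffices to prove $S(\sigma)\Rightarrow S(2\sigma)$: finitely many doublings then reach scale $\rho_0$, and (11) for $B$ itself is the lemma. What matters is that $K$ and $\varepsilon_0$ must come back unchanged after each doubling.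

Let $B_\rho(x)\subset B$ with $\sigma<\rho\le2\sigma$ and $\int_{B_\rho(x)}u^\lambda\le\varepsilon_0\rho^{1-a}$. By (1), implication (11) is invariant under rescaling, so rescale to $\rho=1$, $x=0$. Now $u$ is a solution in $B_1$, $\int_{B_1}u^\lambda\le\varepsilon_0$, and (11) holds for all balls $B_s(y)\subset B_1$ with $s\le\frac12$. We must show $u(0)\le K$.

**Step 2: count the peaks and find good radii.** Let
$$s=32^{-1/a}<\tfrac14,\qquad\Lambda=Ks^{-a}=32K,\qquad Z=\{y\in B_{3/4}:u(y)>\Lambda\}.$$
For $y\in Z$ we have $B_s(y)\subset B_1$ and $u(y)>Ks^{-a}$, so by the contrapositive of (11), $\int_{B_s(y)}u^\lambda>\varepsilon_0s^{1-a}$. Disjoint balls $B_s(y_1),\dots,B_s(y_N)$ with $y_i\in Z$ therefore satisfy $N\varepsilon_0s^{1-a}\le\int_{B_1}u^\lambda\le\varepsilon_0$, that is $N\le s^{a-1}$. So a maximal disjoint family exists, and by maximality every $y\in Z$ has $|y-y_i|<2s$ for some $i$. Thus $\{|y|:y\in Z\}$ is covered by the $N$ intervals $[|y_i|-2s,|y_i|+2s]$, of total length at most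
$$4s\cdot s^{a-1}=4s^a=\tfrac18 .$$
Let $G$ be the complement of these intervals in $(\frac12,\frac34)$. Then $|G|\ge\frac14-\frac18=\frac18$, and $u\le\Lambda$ on $\partial B_r$ for every $r\in G$.

**Step 3: a good sphere, then Pohozaev, then Lemma 3.** Apply Lemma 1(ii) with $k=2\Lambda$ and a cutoff supported in $B_1$ and equal to $1$ on $B_{3/4}$; with Hölder and $\varepsilon_0\le1$,
$$\int_{B_{3/4}}|\nabla u_k|^2\le C\Lambda\left(\int_{B_1}u^\lambda+\int_{B_1}u\right)\le C\Lambda\varepsilon_0^{1/\lambda}.$$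
For $r\in G$ we have $u\le\Lambda<2\Lambda$ on $\partial B_r$, so $u_k=u$ near $\partial B_r$. Hence
$$\int_G\int_{\partial B_r}(|\nabla u|^2+u^2)\,dS\,dr\le\int_{B_{3/4}}|\nabla u_k|^2+\Lambda\int_{B_1}u\le C\Lambda\varepsilon_0^{1/\lambda}.$$
As $|G|\ge\frac18$, some $r\in G$ has $\int_{\partial B_r}(|\nabla u|^2+u^2)\le C\Lambda\varepsilon_0^{1/\lambda}$. Since $r>\frac12$ and $\Lambda=32K$, Lemma 2 gives
$$\int_{B_{1/2}}u^{\lambda+1}\le\int_{B_r}u^{\lambda+1}\le CK\varepsilon_0^{1/\lambda}.$$
Here $C$ and $K$ depend only on $\lambda$. Fix $\varepsilon_0$, depending only on $\lambda$, so that the right side is at most $2^{-\kappa}\delta_0$. The scaled Lemma 3 with $\sigma=\frac12$ yields $u(0)\le2^aK_0=K$. $\square$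

**Remark.** Where does $n=3$ enter? In dimension $n$ the count in Step 2 becomes $N\le s^{-(n-2-a)}$, and the covering intervals have total length up to $4s^{3-n+a}$. This is small for small $s$ only if $a>n-3$. For $n\ge4$ we have $a<\frac{n-2}2\le n-3$, so this count gives nothing.

Lemma 6 now serves as the peak counter in an annulus, where Lemma 1(i) bounds the total mass by a constant.

**Lemma 7.** Let $n=3$, $\lambda>5$. There is $C_2=C_2(\lambda)$ such that every solution $u$ in $B_4\setminus\{0\}$ admits $r\in(1,2)$ with $u\le C_2$ on $\partial B_r$ and $\int_{\partial B_r}(|\nabla u|^2+u^2)\le C_2$.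

*Proof.* Cover $\{\frac12<|x|<3\}$ by finitely many balls of radius $\frac18$ centered there. The balls of twice the radius lie in $B_4\setminus\{0\}$, so Lemma 1(i) gives $\int_{1/2<|x|<3}u^\lambda\le C_1(\lambda)$. Let $s\in(0,\frac14]$, $\Lambda=Ks^{-a}$ and $Z=\{1<|y|<2,\ u(y)>\Lambda\}$. For $y\in Z$ we have $\overline{B_s(y)}\subset\{\frac12<|x|<3\}$, and by Lemma 6, $\int_{B_s(y)}u^\lambda>\varepsilon_0s^{1-a}$. So a maximal disjoint family of balls $B_s(y_i)$, $y_i\in Z$, has at most $C_1\varepsilon_0^{-1}s^{a-1}$ members, and the balls $B_{2s}(y_i)$ cover $Z$. Hence $\{|y|:y\in Z\}$ is covered by closed intervals of total length at most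
$$4s\cdot C_1\varepsilon_0^{-1}s^{a-1}=4C_1\varepsilon_0^{-1}s^a\le\tfrac12$$
if $s=s(\lambda)$ is small; fix such an $s$. Then $u\le\Lambda$ on $\partial B_r$ for $r$ in a set $G\subset(1,2)$, the complement of these intervals, with $|G|\ge\frac12$. Lemma 1(ii) with $k=2\Lambda$ and a cutoff supported in $\{\frac12<|x|<3\}$, equal to $1$ on $\{1<|x|<2\}$, gives $\int_{1<|x|<2}|\nabla u_k|^2\le C\Lambda$. As $u_k=u$ near $\partial B_r$ for $r\in G$,
$$\int_G\int_{\partial B_r}(|\nabla u|^2+u^2)\,dS\,dr\le C\Lambda+\Lambda\int_{1<|x|<2}u\le C\Lambda .$$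
Some $r\in G$ has inner integral at most $2C\Lambda$, and $\Lambda$ depends only on $\lambda$. $\square$

## 10. Proof of Theorem A and the disproof

Let $u$ be a solution in $B^3\setminus\{0\}$, with $v,e,q,h$ taken about $0$.

**Step 1: $e$ is bounded below.** For $0<R\le\frac14$ the function $\tilde u=R^au(R\,\cdot)$ is a solution in $B_4\setminus\{0\}$, and its function $e$ is $t\mapsto e(t+\ln R)$. Let $r'\in(1,2)$ be given by Lemma 7 for $\tilde u$, and put $r=Rr'\in(R,2R)$. On the sphere of radius $r'$, the quantities $|\nabla_\theta v|^2$, $v^2$, $v_t^2$ of $\tilde u$ are at most $C(|\nabla\tilde u|^2+\tilde u^2)$, because $v_t=r'^a(a\tilde u+r'\tilde u_r)$ and $|\nabla_\theta v|\le r'^{a+1}|\nabla\tilde u|$; and $v^{\lambda+1}\le(2^aC_2)^{\lambda+1}$. Hence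
$$|e(\ln r)|\le C_3(\lambda)\qquad\text{for some }r\in(R,2R),\text{ for each }R\in(0,\tfrac14].\tag{12}$$
Let $R\to0$. Since $e$ is nondecreasing, $e(t)\ge-C_3$ for all $t<0$.

**Step 2: the pointwise bound.** As $\kappa=1-2a<1$, Proposition 5 gives $u=O(|x|^{-a})=O(|x|^{-2/(\lambda-1)})$.

**Step 3: the energy bound.** By (12) with $R=\frac14$, $e\le C_3$ for $t\le\ln\frac14$. So $|e|\le C_3$ there, and by (4) $\int_{-\infty}^{\ln(1/4)}q\le2C_3/\kappa$. Lemma 4 with $t_0=\ln\frac14$ has constants depending only on $\lambda$: $\int_{T-1}^Th\le C_\lambda$ for $T\le\ln\frac14-1$. By (7), for $R\le\frac1{4e}$, where $e$ in this one place is the base of the logarithm,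
$$\int_{|x|<R}u^{\lambda+1}dx=\int_{-\infty}^{\ln R}e^{\kappa t}h\,dt\le\sum_{k\ge0}R^\kappa e^{-\kappa k}C_\lambda\le C_\lambda R^\kappa,$$
with a new $C_\lambda$. Here $\kappa=1-\frac4{\lambda-1}$ and $\frac1{16}<\frac1{4e}$. This proves Theorem A. $\blacksquare$

The conjecture is therefore false: for $n=3$, any $\lambda>5$ and $\varphi(r)=r^{-2/(\lambda-1)}$, every $C^2$ positive solution satisfies $u=O(\varphi(|x|))$.

## 11. Theorem C: one quiet sequence of annuli is enough

Let $n,\lambda$ be as in Theorem C, so $\kappa<1$, and suppose that $\sup_{R<|x|<2R}|x|^au$ does not tend to $\infty$ as $R\to0^+$. The proof replaces Lemma 7 by this assumption. There are $R_j\to0$ and $C_u$ with $|x|^au\le C_u$ on $R_j<|x|<2R_j$. So $u_j=R_j^au(R_j\,\cdot)$ and $-\Delta u_j=u_j^\lambda$ are bounded on $1<|y|<2$ independently of $j$. Fact 1, applied on small balls centered on $|y|=\frac32$, bounds $|\nabla u_j|$ on that sphere. Hence $e(\ln\frac32R_j)\ge-C_u'$ for all $j$. Since $e$ is nondecreasing and $\ln\frac32R_j\to-\infty$,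 $e\ge-C_u'$ for all $t<0$, and Proposition 5 gives $u=O(|x|^{-a})$. $\blacksquare$

## 12. Theorem B: rigidity on $S^2$, convergence, and removability

Let $n=3$, $\lambda>5$, so $\mu=a(1-a)$. By Theorem A, $v$ is bounded near $t=-\infty$. Its limits will be functions on $S^2$, so we first find all positive solutions of the limit equation there.

**Step 1: positive solutions on $S^2$ are constant.** *If $f>0$ is a $C^2$ solution of $\Delta f-\mu f+f^\lambda=0$ on $S^2$, then $f$ is constant.* As before $f$ is smooth. Let $k\ne0$ be a number to be chosen, and write $f=w^k$ with $w>0$, $p=k(\lambda-1)+1$. Expanding $\Delta w^k$ and dividing by $kw^{k-1}$,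
$$\Delta w+(k-1)\frac{|\nabla w|^2}w=\frac1k(\mu w-w^p).$$
Multiply by $\Delta w+p\frac{|\nabla w|^2}w$ and integrate over $S^2$. The multiplier is designed so that the nonlinear term disappears: $\int(w^p\Delta w+pw^{p-1}|\nabla w|^2)=0$. The right side becomes $\frac{\mu(p-1)}k\int|\nabla w|^2=\mu(\lambda-1)\int|\nabla w|^2$. Since $k-1+p=k\lambda$,
$$\int(\Delta w)^2+k\lambda\int\Delta w\,\frac{|\nabla w|^2}w+p(k-1)\int\frac{|\nabla w|^4}{w^2}=\mu(\lambda-1)\int|\nabla w|^2 .\tag{13}$$
We rewrite the left side in terms of two trace-free tensors, $L=D^2w-\frac12(\Delta w)\,\mathrm{Id}$ and $M=\frac{\nabla w\otimes\nabla w}w-\frac12\frac{|\nabla w|^2}w\mathrm{Id}$, where $\mathrm{Id}$ is the metric. First, $|M|^2=\frac12\frac{|\nabla w|^4}{w^2}$. Second, Bochner's formula on the unit $S^2$ (Ricci curvature equal to the metric), integrated, says $\int(\Delta w)^2=\int|D^2w|^2+\int|\nabla w|^2$. As $|D^2w|^2=|L|^2+\frac12(\Delta w)^2$, this is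
$$\int(\Delta w)^2=2\int|L|^2+2\int|\nabla w|^2 .$$
Third, $M$ is trace-free, so $L:M=\frac1wD^2w(\nabla w,\nabla w)-\frac12\Delta w\frac{|\nabla w|^2}w$. With $D^2w(\nabla w,\nabla w)=\frac12\nabla|\nabla w|^2\cdot\nabla w$ and one integration by parts,
$$\int L:M=-\int\Delta w\frac{|\nabla w|^2}w+\frac12\int\frac{|\nabla w|^4}{w^2},\qquad\text{i.e.}\qquad\int\Delta w\frac{|\nabla w|^2}w=-\int L:M+\int|M|^2 .$$
Substituting in (13),
$$2\int|L|^2-k\lambda\int L:M+D\int|M|^2+\left(2-\mu(\lambda-1)\right)\int|\nabla w|^2=0,\qquad D=k\lambda+2p(k-1).\tag{14}$$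
The quadratic form in $(L,M)$ is nonnegative if $k^2\lambda^2\le8D$. Inserting $p=k(\lambda-1)+1$, we get $D=2(\lambda-1)k^2+(4-\lambda)k-2$, so the condition is
$$(\lambda^2-16\lambda+16)k^2-8(4-\lambda)k+16\le0 .$$
Take $k=-\frac4{\lambda-4}$, which is allowed since $\lambda>5$. The left side equals
$$\frac{16\left[(\lambda^2-16\lambda+16)-(\lambda-4)^2\right]}{(\lambda-4)^2}=-\frac{128\lambda}{(\lambda-4)^2}<0 .$$
Finally $\mu(\lambda-1)=a(1-a)\cdot\frac2a=2(1-a)$, so $2-\mu(\lambda-1)=2a>0$. Then (14) forces $\nabla w\equiv0$, and $f$ is constant. A positive constant solution must be $f\equiv\mu^{1/(\lambda-1)}$.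

**Step 2: $|x|^au$ converges.** As $v$ is bounded near $t=-\infty$, so is $v^\lambda$. Since $s\mapsto s^\lambda$ is $C^1$ on $[0,\infty)$, elliptic estimates for (3), first in $W^{2,p}$ and then in Hölder spaces, bound $v$ in $C^{2,\alpha}$ on the windows $[T-1,T+1]\times S^2$, uniformly for $T\to-\infty$. By Section 10, $\int q<\infty$ near $-\infty$. Hence if $T_j\to-\infty$, a subsequence of $v(T_j+\cdot,\cdot)$ converges in $C^2$ on compact sets to a limit $f(\theta)\ge0$ that does not depend on $t$ and solves $\Delta f-\mu f+f^\lambda=0$ on $S^2$. By the strong maximum principle, applied to $\Delta f-\mu f\le0$, either $f\equiv0$ or $f>0$. In the second case $f\equiv c:=\mu^{1/(\lambda-1)}$ by Step 1.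

So the continuous function $t\mapsto\max_\theta v(t,\theta)$ has no cluster values other than $0$ and $c$ as $t\to-\infty$. If both occurred, it would take the value $c/2$ at times tending to $-\infty$, and $c/2$ would be a cluster value. So only one occurs, and $|x|^au\to0$ or $|x|^au\to c=\mu^{1/(\lambda-1)}$ as $x\to0$.

**Step 3: if $|x|^au\to0$, the singularity is removable.** We first improve the bound on $u$ by comparison. Let $V=u^{\lambda-1}$, so $-\Delta u=Vu$ and $V=|x|^{-2}(|x|^au)^{\lambda-1}=o(|x|^{-2})$. Choose $\gamma\in(0,a)$ with $\gamma\lambda<1$, and $r_0<1$ with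
$$|x|^2V<\min\{\gamma(1-\gamma),a(1-a)\}\qquad\text{for }0<|x|\le r_0 .$$
For $\epsilon>0$ let $Y=A|x|^{-\gamma}+\epsilon|x|^{-a}$ with $A=r_0^\gamma\max_{|x|=r_0}u$. Since $-\Delta|x|^{-b}=b(1-b)|x|^{-b-2}$ in $\mathbb R^3$, we have $-\Delta Y-VY>0$ in $0<|x|<r_0$. Also $u<Y$ near $0$, because $u<\epsilon|x|^{-a}$ there, and $u\le Y$ on $|x|=r_0$. If $\ell:=\sup u/Y>1$, it is attained at a point $x_*$ with $0<|x_*|<r_0$. There $\ell Y-u\ge0$ has a minimum with value zero, so $-\Delta(\ell Y-u)\le0$ at $x_*$; but $-\Delta(\ell Y-u)>V(\ell Y-u)=0$ at $x_*$, a contradiction. So $u\le Y$, and $\epsilon\to0$ gives $u\le A|x|^{-\gamma}$ in $0<|x|\le r_0$.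

Next we extend $u$. We have $u^\lambda\le C_u|x|^{-\gamma\lambda}$ with $\gamma\lambda<1$, so $u^\lambda\in L^p(B_{r_0})$ for some $p>3$. Its Newtonian potential $N$ lies locally in $W^{2,p}\subset C^{1,\alpha}$, and $-\Delta N=u^\lambda$ in $0<|x|<r_0$. The difference $u-N$ is harmonic in the punctured ball and $O(|x|^{-\gamma})$ with $\gamma<1$, hence extends harmonically across $0$. So $u$ extends to a $C^{1,\alpha}$ function near $0$.

The extension is positive at $0$. Indeed, let $0<r<r_0$ and $d=\min_{|x|=r}u>0$. For $\epsilon>0$ the function $u+\epsilon|x|^{-1}-d$ is superharmonic in $0<|x|<r$, positive near $0$ and on $|x|=r$, so it is nonnegative by the minimum principle; $\epsilon\to0$ gives $u\ge d$. So near $0$ the function $u^\lambda$ is $C^{1,\alpha}$, its potential is $C^2$, and $u$ is $C^2$ near $0$. The equation holds at $0$ by continuity, and $u$ is a $C^2$ positive solution in $B^3$.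

**Step 4: both cases occur.** The function $\mu^{1/(\lambda-1)}|x|^{-a}$ is a solution in $B^3\setminus\{0\}$, since it corresponds to a constant solution of (3), and it is in the second case. The solution $U$ of Section 5, restricted to $B^3\setminus\{0\}$, extends to the $C^2$ positive solution $U$ in $B^3$, the first case. $\blacksquare$
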